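# The $n$-card problem: how a unit interval can be missed, and why one column decides

## Unit intervals around the mean, tested on two and three cards

Take $n\ge 2$ cards. Each card carries $n$ nonnegative real numbers, one below the other, with sum $1$. Put the cards in some order, read the first number on the first card, the second number on the second card, and so on up to the $n$th number on the $n$th card, and add. Which intervals are always hit by this total, for a suitable order, no matter what the cards are?

We make the cards the rows of an $n\times n$ matrix $A=(a_{ij})$ with $a_{ij}\ge 0$ and all row sums equal to $1$. An ordering is a bijection $\sigma$ from rows to columns, where $\sigma(i)=j$ means that row $i$ stands at column $j$, and its total is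
$$s(\sigma)=\sum_i a_{i,\sigma(i)}\ \ge 0 .$$

**Definition ($n$-card property).** A closed interval $[a,b]$ has the $n$-card property if for every such matrix $A$ some bijection $\sigma$ has $s(\sigma)\in[a,b]$. It is minimal if no properly smaller closed interval has the property.

Two facts are immediate. If all rows are equal, then every total is $1$; so an interval with the property contains $1$. Next, row $i$ stands at column $j$ in $(n-1)!$ of the $n!$ bijections, so the average of $s$ over all bijections is $\frac1n\sum_{i,j}a_{ij}=1$.

Since the totals always average to $1$, a natural first guess is that every closed interval of length $1$ containing $1$ works, that is, every $[c,1+c]$ with $0\le c\le 1$.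

Test it for $n=2$. The rows are $(a,1-a)$ and $(b,1-b)$, and the two totals are $1+(a-b)$ and $1-(a-b)$. So the set of totals is $\{1-t,1+t\}$ with $t=|a-b|$, and every $t\in[0,1]$ occurs. The matrix with rows $(0,1)$ and $(1,0)$ has only the totals $0$ and $2$, so it defeats $[c,1+c]$ for every $c$ with $0<c<1$. The two survivors $[0,1]\ni 1-t$ and $[1,2]\ni 1+t$ do have the property. An interval with the property contains $1$, and it contains $0$ or $2$, so the minimal intervals for $n=2$ are exactly $[0,1]$ and $[1,2]$.

Test it for $n=3$. Take one row $(0,\frac12,\frac12)$ and two rows $(1,0,0)$. If the first row stands at column $1$ the total is $0$, otherwise it is $1+\frac12$. So $[c,1+c]$ fails for $0<c<\frac12$. Now take two rows $(0,\frac12,\frac12)$ and one row $(1,0,0)$. The total is $\frac12$ if a row of the first kind stands at column $1$, and $2$ otherwise. So $[c,1+c]$ fails for $\frac12<c<1$. The survivors are $c=0,\frac12,1$.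

The corrected guess is therefore
$$I_k=\Big[\frac{k}{n-1},\,1+\frac{k}{n-1}\Big],\qquad k=0,1,\dots,n-1 .$$
Problem 3 of "Cards, Permutations, And Sums" asks whether these $n$ intervals are the complete list of minimal intervals for every $n\ge2$. For $n=2,3,4$ this is known; for $n=4$ the intervals are $[0,1],[\frac13,\frac43],[\frac23,\frac53],[1,2]$. The answer is yes for every $n$.

**Theorem 1.** For $n\ge 2$ and $0\le k\le n-1$, the interval $I_k$ has the $n$-card property. The minimal closed intervals with the $n$-card property are exactly $I_0,\dots,I_{n-1}$.

**Theorem 2.** An interval $J\subset\mathbb R$ of any kind (open, half-open, closed, unbounded) meets $\{s(\sigma)\}$ for every such $A$ if and only if $J\supseteq I_k$ for some $k$. In particular, no endpoint of $I_k$ can be dropped.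

A third theorem, on the exact shape of gaps longer than $1$, comes at the end, when the tools for it are in place.

## The matrices $E_k$ leave only $c=\frac k{n-1}$

The purpose of this section is to settle the negative half: nothing smaller than, or different from, the $I_k$ can work. The two matrices used for $n=3$ generalize.

**Definition ($E_k$).** For $1\le k\le n-1$ let $E_k$ be the $n\times n$ matrix with $k$ rows $(0,\frac1{n-1},\dots,\frac1{n-1})$ and $n-k$ rows $(1,0,\dots,0)$.

If a row of the first kind stands at column $1$, it contributes $0$, the other $k-1$ rows of that kind contribute $\frac1{n-1}$ each, and the rest contribute $0$. If a row of the second kind stands at column $1$, it contributes $1$, and all $k$ rows of the first kind contribute $\frac1{n-1}$. So the totals of $E_k$ are exactly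
$$\frac{k-1}{n-1}\qquad\text{and}\qquad 1+\frac{k}{n-1}. \tag{1}$$

**Lemma 1.** If an interval $J$ of any kind meets $\{s(\sigma)\}$ for every $A$, then $J\supseteq I_k$ for some $k$.

**Proof.** Identical rows give $1\in J$. Let $k^*$ be the largest $k\in\{0,\dots,n-1\}$ with $1+\frac{k}{n-1}\in J$; it exists because $k=0$ qualifies. If $k^*=n-1$, then $1$ and $2$ lie in $J$, so $J\supseteq[1,2]=I_{n-1}$. If $k^*<n-1$, then $1+\frac{k^*+1}{n-1}\notin J$ by maximality, and $J$ meets the totals (1) of $E_{k^*+1}$, so $\frac{k^*}{n-1}\in J$. Then both endpoints of $I_{k^*}$ lie in $J$, so $J\supseteq I_{k^*}$. $\square$

Suppose now that every $I_k$ is known to have the property. Then both theorems follow. A minimal closed interval contains some $I_k$ by Lemma 1, hence equals it. Conversely, if a closed $J\subseteq I_k$ has the property, then $I_l\subseteq J\subseteq I_k$ for some $l$; the $I$'s are distinct and of equal length, so $l=k$ and $J=I_k$, which shows that $I_k$ is minimal. Theorem 2 is Lemma 1 in one direction and the property of $I_k$ in the other. As for endpoints, $I_k$ with one or both endpoints removed contains no $I_l$ (it would have to be $l=k$), so it fails.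

All that remains is this: for $0\le k\le n-1$, every $A$ has a total in $I_k$.

## Three cards by hand

For $k=0$ and any $n$ there is nothing to do: the smallest total is at least $0$ and at most the average $1$.

Let $n=3$ and $c\in\{\frac12,1\}$, and suppose that no total lies in $[c,1+c]$. Call a total low if it is $<c$ and high if it is $>1+c$. Split the six bijections into the three even and the three odd permutations. Two different permutations of the same parity differ by a $3$-cycle, which has no fixed point, so they share no cell. Hence the three bijections of a class use all nine cells, once each, and their totals add up to $3$.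

In a class with no high, the totals add up to less than $3c\le 3$, which is impossible. In a class with two or more highs they add up to more than $2(1+c)\ge 3$, which is impossible too. So each class has exactly one high. For $c=1$ its total is $>2$ by definition. For $c=\frac12$ the two lows of the class are $<\frac12$ each, so the high is $>3-1=2$. The even high and the odd high differ by a transposition, so they share exactly one cell $(t,v)$, and the rest of the two together covers the four cells in the other two rows and other two columns. Hence the sum of the two high totals is at most $2a_{tv}+2\le 4$, since two rows have total $2$. But it is larger than $4$, a contradiction. So $I_0,I_1,I_2$ have the property for $n=3$.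

## Where counting and walking stop at four cards

Try the same count for $n=4$ and $c=\frac13$. Four bijections that use all sixteen cells once, for instance the four cyclic shifts, have totals adding up to $4$. With highs $>\frac43$ and lows $<\frac13$, no highs gives less than $\frac43$ and three or more give more than $4$, so there are one or two highs. Two highs cannot be excluded in this way: the values $2,2,0,0$ have the right sum. In fact, for $E_2$ every such family of four has the totals $\frac53,\frac53,\frac13,\frac13$, because each row stands at column $1$ once. So $E_2$ escapes being a counterexample for $c=\frac13$ only because $\frac13$ is an endpoint.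

The other natural attempt is to walk. Go from a low bijection to a high one by exchanging two rows at a time. If no exchange could move the total by more than $1$, then one could not jump over $[c,1+c]$, and we would be done. But exchanges can move it by more than $1$: in $E_k$, by (1), exchanges between the two values move it by $\frac n{n-1}$. The walk proves only that some exchange jumps by more than $1$.

So we ask a different question. Suppose that a unit interval is missed. Which exchanges jump over it? In $E_k$ all of them move the row at column $1$: whether a total is below or above the gap is decided by which row stands in that one column. We shall prove that this is so for every matrix that misses a unit interval. First let us see why that would finish the proof.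

## If one column decides, then $(n-1)c$ is not an integer

From here through the proof of Proposition 6 we keep a fixed matrix $A$ and the

**Assumption (G).** $c\in[0,1]$ is real, and no total $s(\sigma)$ lies in $[c,1+c]$.

**Definition (low, high, status).** A bijection $\sigma$ is low if $s(\sigma)<c$ and high if $s(\sigma)>1+c$. By (G) it is one or the other; this is its status.

Both kinds occur: if all were low, the average would be $<c\le1$, and if all were high, it would be $>1+c\ge 1$, whereas it is $1$.

As a running example take $n=4$, $A=E_2$ with rows $1,2$ equal to $(0,\frac13,\frac13,\frac13)$ and rows $3,4$ equal to $(1,0,0,0)$, and $c=\frac12$. The totals are $\frac13$ and $\frac53$, so (G) holds. A bijection is high exactly when row $3$ or row $4$ stands at column $1$.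

**Lemma 2.** Assume (G), and let $v$ be a column such that the status of $\sigma$ depends only on which row stands at $v$. Let $M$ be the set of rows that, placed at $v$, make the bijection high, and $m=|M|$. Then $1\le m\le n-1$. With $\alpha,\beta$ the averages of $a_{iv}$ over $i\in M$ and over $i\notin M$, and $\delta=\alpha-\beta\le1$,
$$\text{average of the high totals}=1+\frac{(n-m)\delta}{n-1},\qquad \text{average of the low totals}=1-\frac{m\delta}{n-1}. \tag{2}$$
Moreover
$$n-1-m<(n-1)c<n-m, \tag{3}$$
so $(n-1)c$ is not an integer.

**Proof.** Both statuses occur, so $1\le m\le n-1$. Let $T_v=\sum_j a_{jv}=m\alpha+(n-m)\beta$. Among the $(n-1)!$ bijections with row $i$ at $v$, each other row $j$ stands equally often at each of the other $n-1$ columns, so its average contribution is $\frac{1-a_{jv}}{n-1}$. The average of $s$ over these bijections is therefore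
$$a_{iv}+\sum_{j\ne i}\frac{1-a_{jv}}{n-1}=a_{iv}+\frac{(n-1)-(T_v-a_{iv})}{n-1}=1+\frac{n\,a_{iv}-T_v}{n-1}.$$
The high bijections are those with a row of $M$ at $v$, with $(n-1)!$ for each such row. So the average of the high totals is the average of this expression over $i\in M$:
$$1+\frac{n\alpha-m\alpha-(n-m)\beta}{n-1}=1+\frac{(n-m)\delta}{n-1}.$$
In the same way the average of the low totals is
$$1+\frac{n\beta-m\alpha-(n-m)\beta}{n-1}=1-\frac{m\delta}{n-1}.$$
Here $\delta\le1$ because $\alpha\le1$ and $\beta\ge0$. High totals exceed $1+c$, so $c<\frac{(n-m)\delta}{n-1}\le\frac{n-m}{n-1}$. Low totals are below $c$, so $c>1-\frac{m\delta}{n-1}\ge\frac{n-1-m}{n-1}$. This is (3). Two consecutive integers have no integer strictly between them. $\square$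

For $c=\frac k{n-1}$ the number $(n-1)c=k$ is an integer. So if (G) always produces a deciding column, then (G) is impossible for $c=\frac{k}{n-1}$, which says that $I_k$ has the property. Producing the column is the task of the next four sections.

## Exchanging two fixed rows: the jumps form a star

The aim of this step is to control where one given pair of rows can jump over the gap.

**Definition (swap, crossing swap).** A swap exchanges two rows $p\ne q$ standing at columns $r,s$; we say that it occurs at the column pair $\{r,s\}$. It is crossing if it changes the status.

Write $d_j=a_{pj}-a_{qj}$. The swap replaces $a_{pr}+a_{qs}$ by $a_{ps}+a_{qr}$ or the reverse, so it changes the total by $\pm(d_r-d_s)$. A crossing swap changes a total below $c$ to one above $1+c$ or conversely; hence $|d_r-d_s|>1$. More precisely, the sum of the two moved entries on the high side minus the sum of the two on the low side is $>1$. In particular, the two entries on the high side add up to more than $1$.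

**Lemma 3.** Assume (G) and fix rows $p\ne q$. The column pairs at which some crossing swap of $p,q$ occurs all contain a common column. In particular they do not include all three pairs of a set of three columns.

In the running example, rows $1$ and $3$ have $d=(-1,\frac13,\frac13,\frac13)$. The crossing swaps occur at $\{1,2\},\{1,3\},\{1,4\}$, with common column $1$. Rows $1$ and $2$ have $d=0$ and no crossing swap.

**Proof.** Call $\{r,s\}$ big if $|d_r-d_s|>1$. Every column pair with a crossing swap is big, so it suffices to treat big pairs. All entries lie in $[0,1]$, so $|d_j|\le1$. If $d_r,d_s$ are both $\ge0$ or both $\le0$, then $|d_r-d_s|\le1$. So in a big pair $d_r$ and $d_s$ have strictly opposite signs. Among three columns no assignment of signs is opposite on all three pairs, so three columns never have all their pairs big.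

Next, two big pairs intersect. Suppose that $\{r,s\}$ and $\{r',s'\}$ are disjoint and big, named so that $d_r,d_{r'}>0>d_s,d_{s'}$. The positive parts of the $d_j$ add up to at most $\sum_j a_{pj}=1$, and the absolute values of the negative parts to at most $\sum_j a_{qj}=1$. Hence
$$2<(d_r-d_s)+(d_{r'}-d_{s'})=(d_r+d_{r'})+(|d_s|+|d_{s'}|)\le 2,$$
a contradiction.

If there is at most one big pair, we are done. Otherwise take two, which we may write as $\{v,a\}$ and $\{v,b\}$ with $a\ne b$. A big pair that meets both and avoids $v$ would be $\{a,b\}$, and then all pairs of $\{v,a,b\}$ would be big, which is excluded. So every big pair contains $v$. The last sentence of the lemma follows, since the three pairs of a $3$-set have no common element. $\square$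

## Three rows, six bijections, and pivots

We now let three rows move and ask how the six statuses can be distributed. The purpose is to show that, apart from one exceptional pattern, a single cell decides.

**Definition (triple).** Let $n\ge3$. A triple is a set $R$ of three rows together with a bijection $\sigma$. Put $C=\sigma(R)$ and keep the rows outside $R$ where $\sigma$ puts them; they contribute $F=\sum_{i\notin R}a_{i\sigma(i)}\ge0$. For each of the six bijections $\pi:R\to C$ let $x(\pi)=\sum_{i\in R}a_{i\pi(i)}$, and let $c'=c-F$.

The full bijection made of $\pi$ and the fixed rows has total $x(\pi)+F$. So it is low when $x(\pi)<c'$ and high when $x(\pi)>1+c'$; we call $\pi$ itself low or high accordingly. The following facts will be used.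

1. We have $c'\le1$. If some $\pi$ is low, then $0\le x(\pi)<c'$, so $c'>0$.
2. Split the six bijections into the two parity classes $\mathcal E$ and $\mathcal O$, of three each. As in the section on three cards, each class partitions the nine cells of $R\times C$. So $\sum_{\mathcal E}x=\sum_{\mathcal O}x=T$, where $T$ is the sum of the nine entries, and $T\le3$ because it is part of three rows.
3. Each cell $(t,s)$ of $R\times C$ lies in exactly two of the six bijections, one in each class; they differ by the swap of the other two rows in the other two columns. Conversely, any $e\in\mathcal E$ and $o\in\mathcal O$ differ by an odd permutation of three objects, that is, by a transposition, so they share exactly one cell. Hence the nine pairs in $\mathcal E\times\mathcal O$ correspond to the nine cells.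

**Lemma 4.** Assume (G). On each triple one of the following holds.

(a) All six bijections have the same status.

(b) Exactly one of the six is high.

(c) There is a cell $(t,v)$, called a pivot, such that either [$\pi$ is high if and only if $\pi(t)=v$] or [$\pi$ is low if and only if $\pi(t)=v$].

In the running example, take $R=\{1,2,3\}$ with row $4$ at column $4$. Here $F=0$, and $x(\pi)=\frac53$ if row $3$ is at column $1$ and $\frac13$ otherwise, so $\pi$ is high iff $\pi(3)=1$, and the pivot is $(3,1)$. Take $R=\{1,3,4\}$ with row $2$ at column $4$. Then $F=\frac13$ and $c'=\frac16$, and $x(\pi)=0$ if row $1$ is at column $1$, while $x(\pi)=\frac43$ otherwise; so $\pi$ is low iff $\pi(1)=1$. If $C=\{2,3,4\}$, the row at column $1$ is fixed and case (a) holds.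

**Proof.** Let $u,w$ be the numbers of highs in the two classes. By symmetry let $u\ge w$, with $u$ belonging to $\mathcal E$. The pairs $(0,0)$ and $(3,3)$ are case (a). In all other cases both statuses occur among the six.

If $u=3$ and some bijection is low, then $c'>0$ by fact 1, and $T>3(1+c')>3$, contradicting $T\le3$.

If $(u,w)=(2,0)$, then $\mathcal E$ gives $T>2(1+c')$, since the third value of $x$ is $\ge0$, and $\mathcal O$ gives $T<3c'$. So $2+2c'<3c'$, that is, $c'>2$, contradicting $c'\le1$.

If $(u,w)=(2,1)$, let $e_1,e_2$ be high, $e_3$ low, $o_1$ high, and $o_2,o_3$ low. Let $t$ be the row of the cell shared by $e_3$ and $o_1$. By fact 3 the three cells of row $t$ match the three elements of $\mathcal E$ with the three of $\mathcal O$: each bijection contains one cell of row $t$, and each cell lies in one bijection of each class. One cell matches $e_3$ with $o_1$, so the other two match $\{e_1,e_2\}$ with $\{o_2,o_3\}$. In each of the three matched pairs one member is high and the other low. So the two rows of $R\setminus\{t\}$ have crossing swaps at $C\setminus\{s\}$ for each of the three $s\in C$, that is, at all three pairs of the $3$-set $C$. This contradicts Lemma 3.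

If $(u,w)=(1,0)$, we have case (b).

If $(u,w)=(1,1)$, the two highs lie in different classes, so they share a cell $(t,v)$, and they are the only two bijections containing it. So $\pi$ is high iff $\pi(t)=v$, which is (c).

If $(u,w)=(2,2)$, the same argument applies to the two lows: $\pi$ is low iff $\pi(t)=v$. Again this is (c). $\square$

## A fourth row excludes a lone high

Case (b) has to go. Looking at the nine cells only will not do it: a $3\times3$ block with $\frac23$ on the diagonal and $0$ elsewhere has the values $x=2$ (once), $\frac23$ (three times) and $0$ (twice). With $F=0$ and $c'=c=\frac34$, exactly one is $>1+c'=\frac74$ and the other five are $<\frac34$. So the argument must use the part of the rows outside the block, and for this we let a fourth row move.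

**Lemma 5.** Assume (G) and $n\ge3$. Case (b) of Lemma 4 never occurs.

**Proof for $n=3$.** Here the block is the whole matrix, so $F=0$ and $T=3$. In case (b) one of the classes consists of lows only, so $3=T<3c\le3$, a contradiction.

**Set-up for $n\ge4$.** Suppose that (b) occurs. Relabel rows and columns so that $R=\{1,2,3\}$ and the unique high of the triple, together with the fixed rows, is $\sigma=\mathrm{id}$. Then $\sigma$ is high, and swapping any two of the rows $1,2,3$ in $\sigma$ gives a low. These swaps are crossing, so
$$a_{ii}+a_{jj}>1\qquad\text{for } i\ne j \text{ in }\{1,2,3\}. \tag{4}$$

**Step 1: bringing in row $4$ does not cross.** This step supplies three highs in new triples. We claim that for $i\le3$, swapping rows $i$ and $4$ in $\sigma$ gives a high. Otherwise this swap is crossing with $\sigma$ on the high side, so $a_{ii}+a_{44}>1$. But the bijection obtained from $\sigma$ by swapping the two elements of $\{1,2,3\}\setminus\{i\}$ is low and keeps row $i$ at column $i$ and row $4$ at column $4$. All entries are nonnegative, so $a_{ii}+a_{44}<c\le1$, a contradiction.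

**Step 2: each pair in $\{1,2,3\}$ gets a direction.** This step turns the statuses in the new triples into inequalities for row and column $4$. Let $\{i,j,k\}=\{1,2,3\}$ and consider the triple of rows $i,j,4$ at $\sigma$; its columns are $i,j,4$. Here $\sigma$ is high, swapping $i,j$ gives a low, and by Step 1 swapping $i,4$ or $j,4$ gives a high. So there are at least three highs and at least one low. This excludes (a) and (b) of Lemma 4, so (c) holds. In the variant "high iff $\pi(t)=v$" there are exactly two highs, so we have the variant "low iff $\pi(t)=v$". The pivot lies in the low bijection $i\mapsto j,\ j\mapsto i,\ 4\mapsto4$ and not in the high bijection $\sigma$; the cell $(4,4)$ lies in $\sigma$, so the pivot is $(i,j)$ or $(j,i)$.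

Suppose that it is $(i,j)$. The bijection $i\mapsto4,\ j\mapsto i,\ 4\mapsto j$ does not contain $(i,j)$, so it is high. With $F'=\sum_{l\ge5}a_{ll}$ we have
$$a_{i4}+a_{ji}+a_{4j}+a_{kk}+F'>1+c,\qquad a_{ij}+a_{ji}+a_{44}+a_{kk}+F'<c .$$
Subtracting gives $a_{i4}+a_{4j}>1+a_{ij}+a_{44}\ge1$. Let us write
$$i\to j\quad\text{to mean}\quad a_{i4}+a_{4j}>1. \tag{5}$$
If the pivot is $(j,i)$, the same argument with $i$ and $j$ exchanged gives $j\to i$. So for every two elements $i,j$ of $\{1,2,3\}$, at least one of $i\to j$ and $j\to i$ holds.

**Step 3: a directed path gives the contradiction.** Choose one valid direction for each of the three pairs. We claim that some vertex has one arrow in and one arrow out. Otherwise each vertex has either two arrows out or two arrows in. Two of the three vertices are then of the same type, which is impossible, since the arrow between them goes out of one and into the other. So there is a path $i\to j\to k$ with $\{i,j,k\}=\{1,2,3\}$. Adding the two inequalities (5),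
$$a_{i4}+a_{4j}+a_{j4}+a_{4k}>2 .$$
Since $a_{4j}+a_{4k}\le1$ (two entries of row $4$), we get $a_{i4}+a_{j4}>1$. On the other hand, rows $i$ and $j$ have sum $1$ each, so by (4)
$$a_{i4}+a_{j4}\le(1-a_{ii})+(1-a_{jj})=2-(a_{ii}+a_{jj})<1,$$
a contradiction. $\square$

## All pivots lie in one column

We now pass from triples to the whole matrix.

**Proposition 6.** Under (G) there is a column $v$ such that the status of $\sigma$ depends only on which row stands at column $v$.

For $n=2$ any column will do, since the row at column $1$ determines the bijection. Let $n\ge3$.

**Definition ($\Gamma$ and centers).** Let $\Gamma$ be the set of pairs of rows $\{p,q\}$ that have at least one crossing swap. If exactly one column lies in all the column pairs at which crossing swaps of $p,q$ occur, it is called the center of $\{p,q\}$.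

In the running example, $\Gamma=\{\{1,3\},\{1,4\},\{2,3\},\{2,4\}\}$, and every pair has center $1$.

The set $\Gamma$ is not empty: both statuses occur, and one can pass from any bijection to any other by swaps, so on a way from a low to a high some swap is crossing.

**Step 1: every pair in $\Gamma$ has a center, and centers spread.** The purpose is to read off from pivots how crossing swaps of different pairs are linked. Let $\{p,q\}\in\Gamma$, with a crossing swap starting from $\sigma$, and let $i\ne p,q$ be a row. In the triple of rows $p,q,i$ at $\sigma$ both statuses occur. By Lemmas 4 and 5 it has a pivot $(t,v)$.

A swap inside the triple is crossing iff it changes the truth of "$\pi(t)=v$". If the swap moves row $t$ and one of its two columns is $v$, the truth changes, because row $t$ either leaves $v$ or arrives there. If the swap does not move row $t$, the truth is unchanged. If it moves row $t$ but $v$ is not one of its columns, row $t$ is away from $v$ before and after. So a swap in the triple is crossing iff it involves row $t$ and column $v$.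

The swap of $p,q$ that we started with is crossing, so $t\in\{p,q\}$. For each of the two rows $x\ne t$ of the triple, the pair $\{t,x\}$ has crossing swaps at both column pairs $\{v,w\}$, $w\in C\setminus\{v\}$: place $t$ and $x$ at $v$ and $w$, the third row at the remaining column, and exchange $t$ and $x$. By Lemma 3 all column pairs with crossing swaps of $\{t,x\}$ have a common column, and since the two just found meet only in $v$, it is $v$, uniquely. So $\{t,x\}\in\Gamma$ has center $v$. Apply this once with $x$ the other element of $\{p,q\}$ and once with $x=i$. We obtain that every $\{p,q\}\in\Gamma$ has a center $v(p,q)$, and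

$(*)$ if $\{p,q\}\in\Gamma$ has center $v$ and $i\ne p,q$, then $\{p,i\}$ or $\{q,i\}$ is in $\Gamma$ and has center $v$.

**Step 2: all centers coincide.** First take two pairs in $\Gamma$ that share a row, $\{p,q\}$ with center $v$ and $\{p,q'\}$ with center $v'$, where $q\ne q'$, and suppose that $v\ne v'$. By $(*)$ for $\{p,q\}$ and $i=q'$, one of $\{p,q'\},\{q,q'\}$ has center $v$. It is not $\{p,q'\}$, whose only center is $v'$; so $\{q,q'\}\in\Gamma$ has center $v$. By $(*)$ for $\{p,q'\}$ and $i=q$, one of $\{p,q\},\{q,q'\}$ has center $v'$. But both have center $v\ne v'$, a contradiction. So pairs in $\Gamma$ that share a row have equal centers.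

Now let $\{p,q\},\{p',q'\}\in\Gamma$ be disjoint. By $(*)$ for $\{p,q\}$ and $i=p'$, one of $\{p,p'\},\{q,p'\}$ is in $\Gamma$ with center $v(p,q)$. It shares the row $p'$ with $\{p',q'\}$, so $v(p,q)=v(p',q')$.

**Step 3: the common center decides.** Let $v$ be the common center. Every crossing swap is a swap of some pair in $\Gamma$, and so it involves column $v$. If two bijections have the same row at $v$, then one is obtained from the other by permuting the remaining rows among the remaining columns, that is, by a sequence of swaps not involving column $v$. None of these is crossing, so the two bijections have the same status. This proves Proposition 6. $\square$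

**Proof of Theorems 1 and 2.** Let $0\le k\le n-1$ and suppose that some $A$ has no total in $I_k=[c,1+c]$ with $c=\frac k{n-1}\in[0,1]$. Then (G) holds, Proposition 6 gives a deciding column, and Lemma 2 says that $(n-1)c=k$ is not an integer, a contradiction. So every $I_k$ has the $n$-card property. By the remarks after Lemma 1, this proves Theorem 1 and Theorem 2. $\square$

## Gaps longer than $1$: shape, sharp bounds, and equality

Proposition 6 was proved for every real $c\in[0,1]$, and the averages (2) are exact. Together they describe every gap of length greater than $1$ around the mean.

**Theorem 3.** Suppose $L<1<H$ are consecutive values of $s$ with $H-L>1$. Then there are a column $v$ and a set $M$ of $m$ rows, $1\le m\le n-1$, such that $s(\sigma)\ge H$ if the row at column $v$ is in $M$, and $s(\sigma)\le L$ otherwise. Moreover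
$$L\ge 1-\frac{m}{n-1},\qquad H\le 1+\frac{n-m}{n-1},\qquad H-L\le \frac n{n-1}. \tag{6}$$
Equality $H-L=\frac n{n-1}$ holds if and only if, up to permuting rows and columns, $A=E_{n-m}$. Consequently, for $x<1<y$ with $y-x>1$, some $A$ has no sum in $(x,y)$ if and only if $(x,y)\subseteq\left(\frac{k-1}{n-1},1+\frac k{n-1}\right)$ for some $1\le k\le n-1$.

**Step 1: the column and the bounds.** We choose $c$ so that the earlier results apply. Since $0\le L<1$ and $L<H-1$, there is a $c$ with $L<c<1$ and $c<H-1$. Then $c\in[0,1]$, and $[c,1+c]\subset(L,H)$ contains no total, so (G) holds. Low now means $s\le L$ and high means $s\ge H$, because $L$ and $H$ are consecutive values. Proposition 6 and Lemma 2 give $v$ and $M$. All low totals are $\le L$ and all high totals are $\ge H$, so by (2)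
$$L\ge1-\frac{m\delta}{n-1}\ge1-\frac m{n-1},\qquad H\le1+\frac{(n-m)\delta}{n-1}\le1+\frac{n-m}{n-1}, \tag{7}$$
and subtracting the two inner bounds gives $H-L\le\frac{n\delta}{n-1}\le\frac n{n-1}$.

**Step 2: equality forces $E_{n-m}$.** Suppose that $H-L=\frac n{n-1}$. Then $\delta=1$, so $\alpha=1$ and $\beta=0$. All entries lie in $[0,1]$, so each row in $M$ has entry $1$ at $v$ and hence $0$ elsewhere, and each row not in $M$ has entry $0$ at $v$. Also, the first inequality on each side of (7) is an equality: $L$ is the average of the low totals and $H$ is the average of the high totals. So all low totals equal $L$ and all high totals equal $H$. It remains to show that a row $i\notin M$ is constant off column $v$. Let $h\in M$.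

If $n-m=1$, then $i$ is the only row outside $M$. Place $h$ at $v$ and $i$ at some $j\ne v$. The other rows are in $M$, stand away from $v$, and contribute $0$. So $1+a_{ij}=H$ for every $j\ne v$, and $a_{ij}$ is constant in $j\ne v$.

If $n-m\ge2$, take $i'\notin M$ with $i'\ne i$. Place $i'$ at $v$, and $i,h$ at any distinct columns $j,j'\ne v$. This bijection is low, and swapping $i$ and $h$ gives another low bijection, with the same total $L$. Row $h$ contributes $0$ in both, so $a_{ij}=a_{ij'}$.

In both cases row $i$ has entry $0$ at $v$ and $n-1$ equal entries elsewhere, with sum $1$, so these are all $\frac1{n-1}$. Thus $A$ has $n-m$ rows of this form and $m$ rows with a single $1$ at $v$. After permuting rows and columns it is $E_{n-m}$.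

Conversely, permuting rows and columns does not change the set of totals, and by (1) the matrix $E_{n-m}$ has exactly the two totals $\frac{n-m-1}{n-1}=1-\frac m{n-1}$ and $1+\frac{n-m}{n-1}$. They differ by $\frac n{n-1}$, so equality holds.

**Step 3: which intervals $(x,y)$ can be missed.** Let $x<1<y$ with $y-x>1$, and suppose that $A$ has no total in $(x,y)$. Then $1$ is not a total, and since the average is $1$ there are totals below $1$ and above $1$; the former are $\le x$ and the latter $\ge y$. Let $L$ be the largest total below $1$ and $H$ the smallest above $1$. These are consecutive values with $L\le x$, $H\ge y$ and $H-L\ge y-x>1$. Put $k=n-m$, so that $1\le k\le n-1$. By (6),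
$$x\ge L\ge1-\frac{m}{n-1}=\frac{k-1}{n-1},\qquad y\le H\le1+\frac k{n-1},$$
so $(x,y)\subseteq\left(\frac{k-1}{n-1},1+\frac k{n-1}\right)$. Conversely, if this inclusion holds for some $1\le k\le n-1$, then by (1) the matrix $E_k$ has no total in $(x,y)$. This proves Theorem 3. $\square$
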